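# Minimum cut separates $(\min,+,-)$ circuits from $(\min,+,\max)$ circuits

## 1. A cut with sixteen candidates

Take a network with source $s$, sink $t$, two left vertices $1,2$ and two right vertices $1',2'$. The arcs are $s\to i$ with capacity $a_i$, $i\to j'$ with capacity $x_{ij}$, and $j'\to t$ with capacity $b_j$. A cut chooses which vertices stay on the side of $s$: a set $S$ of left vertices and a set $T$ of right vertices. It pays $a_i$ for every $i\notin S$, $b_j$ for every $j\in T$, and $x_{ij}$ whenever $i\in S$ and $j\notin T$. There are $4\cdot4=16$ choices, and we want the cheapest.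

Once $S$ is fixed, the right vertices decide independently: putting $j'$ into $T$ costs $b_j$, leaving it out costs $\sum_{i\in S}x_{ij}$. So the minimum cut is the minimum of the four quantities
$$a_1+a_2,\qquad a_2+\min(b_1,x_{11})+\min(b_2,x_{12}),$$
$$a_1+\min(b_1,x_{21})+\min(b_2,x_{22}),\qquad \min(b_1,x_{11}+x_{21})+\min(b_2,x_{12}+x_{22}).$$
Counting operations ($1+4+4+5$, and $3$ to join them) we spend $17$ gates, using only $\min$ and $+$.

Put in numbers: all capacities $1$, except $x_{22}=0$. The four values are $2,3,2,2$, so the minimum cut is $2$. Now also set $x_{12}=0$. The values become $2,2,2,1$, and the minimum drops to $1$. The reason is visible: in the first case the edges $11',12',21'$ contain the perfect matching $\{12',21'\}$; in the second case both left vertices see only $1'$.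

With $n$ vertices on each side, the formula has $2^n$ terms. There is another way to get the number: route flow. In the first numerical case push $y=\min(a_1,x_{11},b_1)=1$ along $s\to1\to1'\to t$ and subtract $y$ from these three capacities. Now $a_1$ and $b_1$ are used up and no path of three arcs is left, although only one unit is routed and the cut is $2$. The repair is to let later flow cancel earlier flow: give the reverse arc $1'\to1$ the capacity $y$. Then $s\to2\to1'\to1\to2'\to t$ has capacity $1$ everywhere; push one more unit, and the total is $2$.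

The routing procedure uses $\min$, $+$ and *subtraction*, and it suggests that subtraction may save a great deal. How much does one lose if subtraction is forbidden, and $\max$ is allowed instead?

## 2. Tropical circuits with $\max$ and with minus

**Definition (circuits).** The inputs are the variables $x_1,\dots,x_n$ and arbitrary nonnegative real constants; intermediate values may be arbitrary reals. A $(\min,+,\max)$ circuit has fan-in-two gates computing $\min(u,v)$, $u+v$, $\max(u,v)$. A $(\min,+,-)$ circuit has fan-in-two gates computing $\min(u,v)$, $u+v$, $u-v$. The size is the number of gates. A circuit computes $f:\mathbb R_+^n\to\mathbb R$ if its output equals $f(x)$ for every $x\in\mathbb R_+^n$.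

**Definition ($(\min,+)$ polynomial).** A function $f(x)=\min_{a\in A}(\langle a,x\rangle+c_a)$ with $A\subseteq\mathbb N^n$ finite and non-empty and all $c_a\in\mathbb R_+$.

For such $f$ let $L_{\min,+,\max}(f)$ and $L_{\min,+,-}(f)$ be the minimum sizes of circuits of the two kinds computing $f$. Since $\max(u,v)=(u+v)-\min(u,v)$, one $\max$ gate can be replaced by three gates of the second kind, so $L_{\min,+,-}(f)\le3L_{\min,+,\max}(f)$ always. Only the other direction is in doubt.

**Definition (gap).** The $(\min,+,\max)/(\min,+,-)$ gap is *super-polynomial* if there are $(\min,+)$ polynomials $f_n$ in $n$ variables, $n\ge1$, such that $L_{\min,+,-}(f_n)$ is bounded by a polynomial in $n$ and $L_{\min,+,\max}(f_n)$ is not bounded by any polynomial in $n$.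

The problem, posed in "Reciprocal Inputs in Arithmetic and Tropical Circuits" (https://eccc.weizmann.ac.il/report/2020/178/download), is whether this gap can be super-polynomial. The answer is yes, and the witness is the function of Section 1. Let $L=R=[n]$ be disjoint copies, $m=n^2+2n$, and
$$\mathrm{cut}_n(a,b,x)=\min_{S\subseteq L,\;T\subseteq R}\Big(\sum_{i\notin S}a_i+\sum_{j\in T}b_j+\sum_{i\in S,\,j\notin T}x_{ij}\Big).$$
It is a $(\min,+)$ polynomial in $m$ variables with all constants $c_a=0$ and all exponents in $\{0,1\}$. A cut $Y\ni s$, $t\notin Y$ of the network corresponds to $S=Y\cap L$, $T=Y\cap R$. For $n=1$ the four choices give $a,\ a+b,\ x,\ b$, so $\mathrm{cut}_1=\min(a,b,x)$ and two gates suffice.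

**Theorem 1.**

1. $L_{\min,+,-}(\mathrm{cut}_n)=O(n^5)$. More generally, minimum $s$–$t$ cut in an $N$-vertex digraph with variable capacities has $(\min,+,-)$ circuits of size $O(N^5)$.
2. $L_{\min,+,\max}(\mathrm{cut}_n)\ge2^{\Omega(n^{1/6}/(\log n)^{1/3})}$ for all sufficiently large $n$. The same bound holds for every $(\min,+,\max)$ circuit $\Phi$ that only satisfies $\mathrm{cut}_n\le\Phi\le(1+\frac1{2n})\,\mathrm{cut}_n$ on the inputs with $a=b=\mathbf 1$, $x\in\{0,1\}^{n\times n}$.

In terms of the number $m$ of variables the bounds are $O(m^{5/2})$ and $2^{\Omega(m^{1/12}/(\log m)^{1/3})}$.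

**Corollary 2.** The gap can be super-polynomial, indeed exponential: there are $(\min,+)$ polynomials $f_M$ in $M$ variables with $L_{\min,+,-}(f_M)=O(M^{5/2})$ and $L_{\min,+,\max}(f_M)\ge2^{\Omega(M^{1/12}/(\log M)^{1/3})}$ for large $M$.

**Proof from Theorem 1.** For $M\ge3$ let $n\ge1$ be maximal with $n^2+2n\le M$, and let $f_M$ be $\mathrm{cut}_n$ on the first $n^2+2n$ of the $M$ variables. Put $f_1=f_2=x_1$. Then $n=\Theta(\sqrt M)$, and $L_{\min,+,-}(f_M)=O(n^5)=O(M^{5/2})$. A $(\min,+,\max)$ circuit for $f_M$ becomes one for $\mathrm{cut}_n$ of the same size if the unused variables are replaced by the constant $0$. So Part 2 of the theorem gives the lower bound. $\square$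

Section 3 proves Part 1. For Part 2, Section 4 turns a $(\min,+,\max)$ circuit into a monotone Boolean circuit that recognizes perfect matchings, Section 5 proves an exponential lower bound for such circuits, and Section 6 joins the two.

## 3. Routing flow without branching

Let $V$ be a set of $N\ge2$ vertices, $s\ne t$ in $V$, with capacities $c_{vw}\ge0$ for ordered pairs $v\ne w$ (each a variable or the constant $0$). Arcs into $s$ or out of $t$ are never cut, so we put $c_{vs}=c_{tv}=0$. We want $\min_Y\sum_{v\in Y,w\notin Y}c_{vw}$ over $Y\ni s$, $t\notin Y$. The circuit keeps *residual capacities* $r_{vw}$, initially $r=c$. When flow $f$ is sent, they are updated to $r_{vw}-f_{vw}+f_{wv}$; the last term is the permission to cancel. Let $G_r=\{vw:r_{vw}>0\}$.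

The first thing one would try is to augment along a path of $G_r$, repeatedly. A circuit cannot do this: its wiring is fixed, and it cannot ask which capacities are positive, so it cannot choose the path. One can avoid the choice by pushing the minimum capacity along *every* $s$–$t$ path in a fixed order, but there are at least $(N-2)!$ paths. So we must push along many paths at the same time, without knowing which arcs are present. We do it in phases: phase $k$ destroys all $s$–$t$ walks of exactly $k$ arcs. In a phase each vertex gets a copy at *every* position $1,\dots,k-1$, so the circuit never needs to know distances; these appear only in the analysis.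

### 3.1 One pass through a layered network

Let $\Lambda$ have layers $V_0=\{s\},V_1,\dots,V_{k-1},V_k=\{t\}$, all arcs going from one layer to the next, with capacities $u_e\ge0$. Vertices in layers $1,\dots,k-1$ are *interior*. A pass consists of three sweeps.

**Sweep 1 (useful capacities).** The purpose is to avoid sending flow into dead ends. For $v\in V_{k-1}$ let $h_{vt}=u_{vt}$. For arcs $vw$ with $w\ne t$ let $h_{vw}=\min(u_{vw},b_w)$, where
$$b_v=\sum_wh_{vw}.$$
Compute these from layer $k-1$ down to layer $0$ (an empty sum is $0$). By induction from layer $k-1$ downward, $b_v>0$ if and only if there is a $v$–$t$ path of arcs with $u>0$, since $h_{vw}>0$ means $u_{vw}>0$ and ($w=t$ or $b_w>0$). Also $b$ is monotone in $u$.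

**Sweep 2 (forward).** Put $E_s=b_s$, and for interior $v$ let $E_v=\sum_wp_{wv}$ be what arrives at $v$. Layer by layer, for the out-arcs $e_1,e_2,\dots$ of $v$ in a fixed order, fill greedily:
$$p_{e_j}=\min\Big(h_{e_j},\;E_v-\sum_{l<j}p_{e_l}\Big).$$
The remainder never becomes negative, so $p\ge0$, and $\sum_jp_{e_j}=\min(E_v,b_v)$. Call an interior $v$ *blocked* if $E_v>b_v$: more arrives than can leave.

**Sweep 3 (backward).** The purpose is to return what got stuck. Put $q_{vt}=p_{vt}$. For layers $k-1,\dots,1$ and each $v$ in the layer, let $R_v=E_v-\sum_wq_{vw}$ be the amount to return. For the in-arcs $\alpha_1,\alpha_2,\dots$ of $v$ in a fixed order set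
$$z_{\alpha_j}=\min\Big(p_{\alpha_j},\;R_v-\sum_{l<j}z_{\alpha_l}\Big),\qquad q_{\alpha_j}=p_{\alpha_j}-z_{\alpha_j}.$$
On the out-arcs of $v$ we have $0\le q\le p$ and $\sum_wp_{vw}\le E_v$, so $0\le R_v\le E_v=\sum_jp_{\alpha_j}$. Hence $\sum_jz_{\alpha_j}=R_v$, and the inflow $E_v-R_v$ of $q$ at $v$ equals its outflow $\sum_wq_{vw}$.

So $0\le q\le p\le h\le u$, and $q$ is conserved at interior vertices. The pass ends with $u'=u-q$. Let $b'\le b$ be the values of Sweep 1 computed from $u'$.

Run this on the first numerical case of Section 1, with $k=3$, layers $\{s\},\{1,2\},\{1',2'\},\{t\}$, all capacities $1$ except $u_{22'}=0$. Sweep 1 gives $b_{1'}=b_{2'}=1$, $b_1=2$, $b_2=1$, $b_s=2$. In Sweep 2, let $11'$ come before $12'$. Then $p_{s1}=p_{s2}=1$, $p_{11'}=1$, $p_{12'}=0$, $p_{21'}=1$, so $E_{1'}=2>1=b_{1'}$ and $1'$ is blocked. The useful capacities did not prevent this: $1$ and $2$ each counted on the same arc $1't$. In Sweep 3, $R_{1'}=1$, and the order of in-arcs at $1'$ matters.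

If $11'$ is first, its unit is returned, then $R_1=1$ goes back to $s$, and $q$ is one unit on $s\to2\to1'\to t$. Now $b'_{1'}=0$, but $b'_s=1$; a second pass has no blocked vertex and routes one unit on $s\to1\to2'\to t$.

If $21'$ is first, $q$ is one unit on $s\to1\to1'\to t$, and $b'_s=0$: no path of three arcs remains. The missing unit will be found in phase $5$, on $s\to2\to1'\to1\to2'\to t$.

In both cases the blocked vertex ended with $b'=0$. This is the general progress guarantee.

**Lemma 3.** If some interior vertex is blocked, then every blocked vertex $v$ in the largest layer containing a blocked vertex has $E_v>0$, $b_v>0$ and $b'_v=0$. If none is blocked, then $b'_s=0$.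

**Proof.** Let $i$ be the largest index of a layer with a blocked vertex, or $i=0$ if there is none.

**Step 1: nothing is returned beyond layer $i$.** An interior vertex $w$ in a layer $>i$ has $E_w\le b_w$, so $\sum_xp_{wx}=E_w$. Descend from layer $k-1$. There $q_{wt}=p_{wt}$ by definition, so $R_w=0$ and $q=p$ on the in-arcs of $w$. For a lower layer $>i$, we already have $q=p$ on the out-arcs of $w$, so again $R_w=E_w-\sum_xp_{wx}=0$ and $q=p$ on its in-arcs. Hence $q=p$ on all arcs leaving layers $\ge i$.

**Step 2: a saturated vertex loses its connection to $t$.** We claim: if $w$ is in layer $j$, $i\le j\le k-1$, and $E_w\ge b_w$, then $b'_w=0$. We use induction on $j$ downward. Since $E_w\ge b_w$, we have $\sum_xp_{wx}=b_w=\sum_xh_{wx}$, and $p\le h$, so $p_{wx}=h_{wx}$ for all $x$. If $j=k-1$, then $q_{wt}=p_{wt}=h_{wt}=u_{wt}$, so $u'_{wt}=0$ and $b'_w=0$. If $j<k-1$, take any out-neighbor $x$. Either $h_{wx}=u_{wx}$; then $q_{wx}=p_{wx}=u_{wx}$ and $u'_{wx}=0$. Or $h_{wx}=b_x$; then $E_x\ge p_{wx}=b_x$, and $b'_x=0$ by induction. In both cases $\min(u'_{wx},b'_x)=0$. So $b'_w=0$.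

**Step 3: conclusion.** The claim applies to every blocked $v$ in layer $i$, and to $s$ if nothing is blocked, because $E_s=b_s$. Finally, if $v$ is blocked then $E_v>b_v\ge0$, so some $p_{wv}>0$, and $p_{wv}\le h_{wv}\le b_v$ gives $b_v>0$. $\square$

### 3.2 Phases

Phase $k$, for $k=1,\dots,N-1$, starts with the invariant

$(I_k)$: $G_r$ has no $s$–$t$ walk with fewer than $k$ arcs.

Let $\Lambda_k$ have $V_0=\{(s,0)\}$, $V_k=\{(t,k)\}$, interior layers $V_i=\{(v,i):v\in V\setminus\{s,t\}\}$, and, for $v\ne w$, arcs $(v,i)\to(w,i+1)$ of initial capacity $u^{\rm init}=r_{vw}$; there are no arcs $(v,i)\to(v,i+1)$. For $k=1$ the only arc is $s\to t$. Perform $N-1$ passes. Let $Q$ be the sum of the flows $q$ of all passes; then $0\le Q\le u^{\rm init}$, and the final capacity is $u^{\rm init}-Q$. Put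
$$f_{vw}=\sum_iQ_{(v,i)(w,i+1)},\qquad r'_{vw}=r_{vw}-f_{vw}+f_{wv}.$$

For the analysis only, let $D(v)=\min(\mathrm{dist}_{G_r}(s,v),k)$ at the start of the phase, with distance $\infty$ for unreachable vertices. Then $D(s)=0$, $D(t)=k$ by $(I_k)$, and $D(w)\le D(v)+1$ for $vw\in G_r$. On an $s$–$t$ walk $x_0,\dots,x_k$ of $k$ arcs in $G_r$, the function $D$ must climb from $0$ to $k$ in $k$ steps of at most $1$. Hence
$$D(x_i)=i\quad\text{for all }i,\text{ on every }s\text{–}t\text{ walk }x_0,\dots,x_k\text{ in }G_r.\tag{1}$$

**Step 1: where flow can run.** The danger is that several copies of one arc $vw$ all carry flow, so that together they exceed $r_{vw}$. We show: *if $Q_{(v,i)(w,i+1)}>0$, then $D(v)=i$ and $D(w)=i+1$.* In some pass $p\ge q>0$ on this arc. Then $E_{(v,i)}>0$; going backward, each vertex with positive arrival has an in-arc with $p>0$, so there is a path from $s$ to $(v,i)$ of arcs with $p>0$, hence with positive capacity. Also $h\ge p>0$ on the arc, so the arc has positive capacity and there is a path of positive capacity from $(w,i+1)$ on to $t$. Capacities only decrease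 during the phase, so these arcs are present in $G_r$ at its start, and we get an $s$–$t$ walk of $k$ arcs in $G_r$ with $vw$ as its $(i+1)$-st arc. Apply (1). Consequently at most one term of $f_{vw}$ is nonzero, so $f_{vw}\le r_{vw}$ and $r'\ge0$; and $f_{vw}>0$ implies $D(w)=D(v)+1$.

**Step 2: $N-1$ passes are enough.** We show that at the end of the phase $b_s=0$. By Lemma 3, each pass with a blocked vertex turns some $b_{(v,i)}$ from positive to $0$, and by monotonicity it stays $0$. In that pass $E_{(v,i)}>0$ and $b_{(v,i)}>0$, so as in Step 1 there is an $s$–$t$ walk of $k$ arcs in $G_r$ with $v$ at position $i$, and $i=D(v)$. So the pair $(v,i)$ is determined by $v\in V\setminus\{s,t\}$, and different such passes have different $v$. There are at most $N-2$ of them. Some pass therefore has no blocked vertex, and by Lemma 3, $b_s=0$ from there on.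

**Step 3: the invariant moves up.** We show $(I_{k+1})$ for $r'$. Every arc $vw\in G_{r'}$ has $D(w)\le D(v)+1$: either $r_{vw}>0$, or $f_{wv}>0$ and then $D(w)=D(v)-1$ by Step 1. So every $s$–$t$ walk in $G_{r'}$ has at least $k$ arcs. Suppose one, $x_0,\dots,x_k$, has exactly $k$. Then $D(x_i)=i$ for all $i$. So $x_1,\dots,x_{k-1}\notin\{s,t\}$, and $f_{x_{i+1}x_i}=0$, since otherwise $D(x_i)=D(x_{i+1})+1$. By Step 1 the only possibly nonzero term of $f_{x_ix_{i+1}}$ is the one at position $D(x_i)=i$, so
$$0<r'_{x_ix_{i+1}}=r_{x_ix_{i+1}}-Q_{(x_i,i)(x_{i+1},i+1)}.$$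
The right side is the final capacity of that arc of $\Lambda_k$. So $\Lambda_k$ has an $s$–$t$ path of positive final capacity, contradicting $b_s=0$.

**Step 4: reading off the minimum cut.** $(I_1)$ holds since $s\ne t$. After phase $N-1$ there is no $s$–$t$ walk with fewer than $N$ arcs, hence no $s$–$t$ path in $G_r$ at all. For the final $r$ put $g_{vw}=c_{vw}-r_{vw}$. It is the sum over the phases of $f_{vw}-f_{wv}$, so $g_{vw}=-g_{wv}$; and $g_{vw}\le c_{vw}$ since $r\ge0$. For $v\ne s,t$ we have $\sum_wg_{vw}=0$: in each phase $\sum_wf_{vw}$ and $\sum_wf_{wv}$ are the sums over $1\le i\le k-1$ of the outflow and of the inflow of $Q$ at $(v,i)$, and these agree for each $i$. For every $Y\ni s$ with $t\notin Y$, conservation gives the first equality below, and antisymmetry (terms inside $Y$ cancel) the second: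
$$\sum_wg_{sw}=\sum_{v\in Y}\sum_wg_{vw}=\sum_{v\in Y,w\notin Y}g_{vw}\le\sum_{v\in Y,w\notin Y}c_{vw}.$$
If $Y$ is the set of vertices reachable from $s$ in the final $G_r$, then $t\notin Y$, every arc leaving $Y$ has $r_{vw}=0$, and equality holds. So the output $\sum_w(c_{sw}-r_{sw})$ is the minimum cut, exactly and for all nonnegative capacities.

**Step 5: size.** Only $\min,+,-$ and the constant $0$ are used. $\Lambda_k$ has $O(kN^2)$ arcs, and with running remainders each costs $O(1)$ gates per pass. A phase has $N-1$ passes and one update, hence $O(kN^3)$ gates; summing over $k<N$ gives $O(N^5)$. For $\mathrm{cut}_n$ take $N=2n+2$, with the constant $0$ for absent arcs. This proves Part 1 of Theorem 1. $\blacksquare$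

## 4. From real values to Boolean thresholds

A *monotone Boolean circuit* has fan-in-two gates $\wedge,\vee$ on variables and the constants $0,1$. For $G\subseteq[n]\times[n]$, viewed as a bipartite graph between $L$ and $R$ and as a $0/1$ input, let $\mathrm{PM}_n(G)=1$ if and only if $G$ contains a perfect matching. Recall Hall's theorem: $G$ has no perfect matching if and only if some $S\subseteq L$ has $|N(S)|<|S|$, where $N(S)$ is the set of neighbors. The jump from $2$ to $1$ seen in Section 1 is general.

**Fact 4.** Let $a=b=\mathbf 1$ and $x=1_G$. If $G$ has a perfect matching then $\mathrm{cut}_n\ge n$; otherwise $\mathrm{cut}_n\le n-1$.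

**Proof.** The value for $(S,T)$ is $n-|S|+|T|+e(S,R\setminus T)$. If there is a perfect matching, $|S|$ of its edges leave $S$ and at most $|T|$ of them end in $T$, so $e(S,R\setminus T)\ge|S|-|T|$ and the value is at least $n$. Otherwise take $S$ from Hall's theorem and $T=N(S)$: then $e(S,R\setminus T)=0$ and the value is at most $n-1$. $\square$

Let $\Phi$ be as in Part 2 of Theorem 1, with the constants $a=b=\mathbf 1$ substituted. On $0/1$ inputs, $\Phi\ge n$ if $\mathrm{PM}_n=1$, and $\Phi\le(1+\frac1{2n})(n-1)<n-\frac12$ if $\mathrm{PM}_n=0$. We want to extract a monotone Boolean circuit.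

The natural attempt is to compute, for every gate $g$ and every value $\theta$ that it can take, the Boolean function $[g\ge\theta]$. For $\min$ and $\max$ this is one $\wedge$ or one $\vee$ per threshold. The trouble is $+$, because of the number of thresholds: the circuit $\sum_{l=1}^r\min(x_l,2^{-l})$ has $2r-1$ gates and takes $2^r$ different values on $0/1$ inputs. So we must round. Rounding to multiples of a fixed mesh does not help either: a chain of $S$ gates $g\mapsto g+g$ doubles an error $S$ times, so the mesh would have to be about $2^{-S}$, with about $n2^S$ grid points in $[0,n]$. A *geometric* grid works. Addition of nonnegative numbers does not worsen a relative error, so the relative error grows by only one factor $1+\delta$ per level; only values below a tiny $\tau$ suffer an additive error, and a tiny $\tau$ is cheap on a geometric scale.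

**Lemma 5.** Let $\Phi$ be a $(\min,+,\max)$ circuit in the variables $x_{ij}$ with $S\ge1$ gates and arbitrary nonnegative real constants such that, on $0/1$ inputs $G$, $\Phi\ge n$ if $\mathrm{PM}_n(G)=1$ and $\Phi\le n-\frac12$ if $\mathrm{PM}_n(G)=0$. Then $\mathrm{PM}_n$ has a monotone Boolean circuit with $O(n^4S^5)$ gates.

**Proof.** On $0/1$ inputs all values in the circuit are nonnegative.

**Step 1: the grid.** Let $\delta=\frac1{8n(S+1)}$, $\tau=2^{-(S+4)}$, $\theta_j=\tau(1+\delta)^j$. Let $M$ be minimal with $T:=\theta_M\ge n$, and $\Theta=\{\theta_0,\dots,\theta_M\}$. Since $\ln(1+\delta)\ge\delta/2$,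
$$M\le1+\frac2\delta\ln\frac n\tau=1+16n(S+1)\big(\ln n+(S+4)\ln2\big)=O(n^2S^2).$$
For $y\ge0$ let $\rho(y)$ be the largest element of $\Theta\cup\{0\}$ that is $\le y$. Then
$$\rho(y)\le y,\qquad\rho(y)\ge\frac{\min(y,T)-\tau}{1+\delta}.\tag{2}$$
Indeed, if $y<\tau$ the right side of the second inequality is negative. If $\tau\le y<T$, then $\rho(y)=\theta_j\le y<\theta_{j+1}$, so $\rho(y)>y/(1+\delta)$. If $y\ge T$, then $\rho(y)=T$.

**Step 2: the rounded circuit.** Put $\tilde z=\rho(z)$ for variables and constants, $\tilde g=\min(\tilde u,\tilde v)$ or $\max(\tilde u,\tilde v)$ at $\min$ and $\max$ gates, and $\tilde g=\rho(\tilde u+\tilde v)$ at $+$ gates. All these lie in $\Theta\cup\{0\}$, and $\tilde g\le g$ by monotonicity.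

**Step 3: the error.** For a node at depth $d$ (longest path from an input) we claim
$$\tilde g\ge\lambda_d\min(g,T)-\epsilon_d,\qquad\lambda_d=(1+\delta)^{-(d+1)},\quad\epsilon_d=(2^{d+1}-1)\tau.\tag{3}$$
For $d=0$ this follows from (2). For a gate at depth $d\ge1$, both inputs satisfy (3) with $d-1$, since $\lambda_d$ decreases and $\epsilon_d$ increases in $d$. At a $\min$ or $\max$ gate, apply $\min$ or $\max$ to the two bounds; truncation at $T$ commutes with both. At $g=u+v$,
$$\tilde u+\tilde v\ge\lambda_{d-1}\big(\min(u,T)+\min(v,T)\big)-2\epsilon_{d-1}\ge\lambda_{d-1}\min(g,T)-2\epsilon_{d-1}.$$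
The last quantity is also at most $T$, so it is a lower bound for $\min(\tilde u+\tilde v,T)$. Now (2) gives
$$\tilde g\ge\frac{\lambda_{d-1}\min(g,T)-2\epsilon_{d-1}-\tau}{1+\delta}\ge\lambda_d\min(g,T)-(2\epsilon_{d-1}+\tau),$$
and $2\epsilon_{d-1}+\tau=\epsilon_d$.

**Step 4: the rounded output still decides.** The output has depth at most $S$. If $\mathrm{PM}_n=1$, then $\min(\Phi,T)\ge n$, and since $(1+\delta)^{-1}\ge1-\delta$, Bernoulli's inequality gives
$$\tilde\Phi\ge n(1+\delta)^{-(S+1)}-2^{S+1}\tau\ge n\big(1-\delta(S+1)\big)-\tfrac18=n-\tfrac14 .$$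
If $\mathrm{PM}_n=0$, then $\tilde\Phi\le\Phi\le n-\frac12$. Let $\theta_{j^*}$ be the least element of $\Theta$ that is $>n-\frac12$; it exists since $T\ge n$. Then $\mathrm{PM}_n=[\tilde\Phi\ge\theta_{j^*}]$.

**Step 5: thresholds by monotone gates.** Compute all $[\tilde g\ge\theta_j]$. For a $0/1$ variable $x$, $[\rho(x)\ge\theta_j]$ is $x$ if $\theta_j\le1$ and $0$ otherwise. Constants give constants, $\min$ gives $\wedge$, $\max$ gives $\vee$. For $+$,
$$[\rho(\tilde u+\tilde v)\ge\theta_j]=[\tilde u+\tilde v\ge\theta_j]=\bigvee_{\alpha\in\Theta\cup\{0\}}[\tilde u\ge\alpha]\wedge[\tilde v\ge\beta(\alpha,j)],$$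
where $\beta(\alpha,j)$ is the least $\beta\in\Theta\cup\{0\}$ with $\alpha+\beta\ge\theta_j$ (it exists, since $\beta=\theta_j$ qualifies), and $[\cdot\ge0]=1$. If the right side is $1$, then $\tilde u+\tilde v\ge\alpha+\beta(\alpha,j)\ge\theta_j$ for some $\alpha$. If the left side is $1$, take $\alpha=\tilde u$; then $\tilde v\in\Theta\cup\{0\}$ is a candidate for $\beta$, so $\tilde v\ge\beta(\alpha,j)$. This uses $O(M)$ gates per $j$, so $O(M^2)$ per gate of $\Phi$, in total $O(SM^2)=O(n^4S^5)$. $\square$

## 5. Monotone circuits for perfect matching are exponentially large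

**Theorem 6.** For all sufficiently large $n$, every monotone Boolean circuit for $\mathrm{PM}_n$ has at least $2^k/12$ gates, where
$$k=\Big\lfloor\Big(\frac n{147456\ln^2n}\Big)^{1/6}\Big\rfloor .$$

The plan is to replace the function at each node by an approximator of the form "the graph contains one of the following small matchings", to show that each gate introduces few errors on suitable random test graphs, and to show that the output approximator makes many errors.

**Parameters.** Put
$$\varepsilon=(8n^2)^{-k},\qquad\kappa=96k^2\ln n,\qquad K=2k^2\kappa^2=18432\,k^6\ln^2n\le\frac n8 .$$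
For large $n$: $1\le k\le n/3$, $\varepsilon\le\frac18$ and $\kappa\ge8k$. Since $\ln(8n^2)\le3\ln n$ for $n\ge8$, we have $\ln(1/\varepsilon)\le3k\ln n$ and so $\kappa\ge32k\ln(1/\varepsilon)$.

**Tests.** Let $U=L\cup R$, $|U|=2n$. A *positive test* is a uniformly random perfect matching $\sigma$ of $K_{n,n}$. For $W\subseteq U$ let $G_W$ be the set of edges of $K_{n,n}$ with at least one endpoint in $W$. If $|W|\le n-1$, then $\mathrm{PM}_n(G_W)=0$, because covering the edges of a perfect matching needs $n$ vertices. *Negative tests* are the $G_W$ for random $W$ containing each vertex independently with probability $\frac14$; a given edge lies in $G_W$ with probability $1-(\frac34)^2=\frac7{16}$.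

### 5.1 Closed families of small matchings

Let $\mathcal M$ be the set of matchings of $K_{n,n}$ with at most $k$ edges, including $\emptyset$. There are at most $\binom{n^2}l\le n^{2l}/l!$ matchings with $l$ edges, so $|\mathcal M|\le\sum_{l\le k}n^{2l}/l!\le3n^{2k}$. For $\mathcal A\subseteq\mathcal M$ let $\lceil\mathcal A\rceil(G)=1$ if and only if some $M\in\mathcal A$ has $M\subseteq G$.

One would first attach to each node simply the list of small matchings that force its value to $1$: an $\vee$-gate merges two lists, an $\wedge$-gate keeps the unions of pairs that still have at most $k$ edges. An error on $\sigma$ at an $\wedge$-gate then means that one of the two matchings inside $\sigma$ had more than $k/2$ edges, and one wants a union bound over the list. Here it breaks: the number of all $l$-edge matchings is $\binom nl^2l!$, each lies in $\sigma$ with probability $(n-l)!/n!$, and the product is $\binom nl$, which is useless. For fixed $l$ we need a list of at most $K^l$ matchings with $K\le n/8$. So lists must be pruned, and the rule for pruning must cost little on negative tests.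

**Definition (closed family).** $\mathcal A\subseteq\mathcal M$ is *closed* if for all $M\in\mathcal M$:
$$\Pr_W\big[\lceil\mathcal A\rceil(G_W\cup M)=1\big]\ge1-\varepsilon\ \Longrightarrow\ M\in\mathcal A .$$

In words: if adding $M$ to a negative test makes the approximator accept almost surely, then $M$ itself must be in the family. As an example, let $\mathcal A$ consist of the $n$ single edges at one left vertex $i$. Then $\lceil\mathcal A\rceil(G_W)=0$ only if $W$ avoids $i$ and all of $R$, so with $M=\emptyset$ the probability is $1-(\frac34)^{n+1}$. Since $k\ln(8n^2)\le3n^{1/6}\ln n$, this is at least $1-\varepsilon$ for large $n$. So a closed family containing $\mathcal A$ must contain $\emptyset$: the function "$i$ is not isolated" is replaced by the constant $1$. On perfect matchings nothing changes.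

The elementary properties are these. A closed family is upward closed within $\mathcal M$: if $M\supseteq M_0\in\mathcal A$, the probability is $1$. Intersections of closed families are closed, because $\lceil\mathcal A\cap\mathcal B\rceil\le\lceil\mathcal A\rceil,\lceil\mathcal B\rceil$. The family $\mathcal M$ is closed, and so is the empty family, where the probability is $0$. Hence every $\mathcal A$ has a smallest closed family $\mathrm{cl}(\mathcal A)$ containing it. Finally, for an edge $e$ the family $\mathcal A_e=\{M\in\mathcal M:e\in M\}$ satisfies $\lceil\mathcal A_e\rceil=x_e$ and is closed: if $e\notin M$, the probability is $\Pr[e\in G_W]=\frac7{16}<1-\varepsilon$.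

### 5.2 A Janson-type inequality

We need a bound for the probability that none of many vertex sets lies inside $W$. Recall Harris' (FKG) inequality: for a product measure on subsets of a finite set, two decreasing real functions $F,H$ of the random set satisfy $\mathbb E[FH]\ge\mathbb E[F]\,\mathbb E[H]$.

**Lemma 7.** Let $U_1,\dots,U_r\subseteq U$ be nonempty sets (repetitions allowed, $r\ge1$), $B_i=\{U_i\subseteq W\}$, $X=\sum_i1_{B_i}$, $\mu=\mathbb EX$, and
$$\bar\Delta=\sum_{(i,j):\,U_i\cap U_j\ne\emptyset}\Pr[B_i\cap B_j]$$
(ordered pairs, including $i=j$). Then $\Pr[X=0]\le e^{-\mu^2/\bar\Delta}$.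

**Proof.** The idea is to bound the logarithmic derivative of $\psi(y)=\mathbb Ee^{-yX}$, $y\ge0$. We have
$$-\psi'(y)=\mathbb E[Xe^{-yX}]=\sum_i\Pr[B_i]\,\mathbb E[e^{-yX}\mid B_i].$$
Write $X=Y_i+Z_i$, where $Y_i$ collects the terms $j$ with $U_j\cap U_i\ne\emptyset$. Given $B_i$, the measure is still a product measure (the vertices of $U_i$ are fixed to be in $W$), and $e^{-yY_i}$, $e^{-yZ_i}$ are decreasing in $W$. By Harris' inequality,
$$\mathbb E[e^{-yX}\mid B_i]\ge\mathbb E[e^{-yY_i}\mid B_i]\;\mathbb E[e^{-yZ_i}\mid B_i].$$
Since $Z_i$ depends only on $W\setminus U_i$, it is independent of $B_i$; and $Z_i\le X$. So $\mathbb E[e^{-yZ_i}\mid B_i]=\mathbb E[e^{-yZ_i}]\ge\psi(y)$. Apply Jensen's inequality twice, first inside each conditional expectation, then to the average with weights $\Pr[B_i]/\mu$: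
$$-\frac{\psi'(y)}{\psi(y)}\ge\sum_i\Pr[B_i]\,e^{-y\,\mathbb E[Y_i\mid B_i]}\ge\mu\exp\Big(-\frac y\mu\sum_i\Pr[B_i]\,\mathbb E[Y_i\mid B_i]\Big)=\mu e^{-y\bar\Delta/\mu},$$
because $\Pr[B_i]\,\mathbb E[Y_i\mid B_i]=\sum_{j:\,U_j\cap U_i\ne\emptyset}\Pr[B_i\cap B_j]$. Integrate from $0$ to $y$, with $\psi(0)=1$: $-\ln\psi(y)\ge\frac{\mu^2}{\bar\Delta}(1-e^{-y\bar\Delta/\mu})$. Since $\Pr[X=0]\le\psi(y)$ for all $y$, letting $y\to\infty$ gives the claim. $\square$

### 5.3 Closed families have few minimal elements

This is the heart of the lower bound. If a closed family had too many minimal $l$-edge matchings, we look for a common submatching $N$ such that the rest of the matchings is so spread out that, almost surely, $G_W$ contains $M\setminus N$ for one of them. Then $N$ is in the family by closedness, and $M$ was not minimal.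

What does "spread out" have to mean? For $M\setminus N\subseteq G_W$ it suffices that $W$ contains all vertices of $M\setminus N$, and Lemma 7 will work if no vertex set is contained in too many of these. But maximizing over $N$ alone does not give that. In the star example of Section 5.1, with $N=\emptyset$, all vertex sets $\{i,j'\}$ contain $i$, and the probability that none lies in $W$ is at least $\frac34$. The cure is to note that one endpoint of an edge suffices: drop $i$, and use the disjoint sets $\{j'\}$. So besides $N$ we choose a set $P$ of popular vertices that will *not* be required to be in $W$. This is harmless as long as no edge of $M\setminus N$ has both endpoints in $P$.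

**Lemma 8.** Let $\mathcal A$ be closed and $1\le l\le k$. The number of inclusion-minimal elements of $\mathcal A$ with exactly $l$ edges is at most $K^l$.

**Proof.** Let $F$ be the set of these elements and suppose $|F|>K^l$. Write $V(M)$ for the set of endpoints of a matching $M$.

**Step 1: choosing $N$ and $P$.** For a matching $N$ and $P\subseteq U\setminus V(N)$ let $F_{N,P}=\{M\in F:N\subseteq M,\ P\subseteq V(M)\}$. Choose $(N,P)$ maximizing
$$|F_{N,P}|\cdot K^{|N|}\kappa^{|P|}.$$
The maximum is at least $|F|>K^l$ (take $N=P=\emptyset$). So $\mathcal H:=F_{N,P}\ne\emptyset$ and $|N|\le l$. If $|N|=l$, then $\mathcal H=\{N\}$, and $P\subseteq V(N)$ is disjoint from $V(N)$, so $P=\emptyset$ and the value is $K^l$, a contradiction. So $|N|<l$.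

**Step 2: edges inside $P$ are rare.** For $i\in P\cap L$, $j\in P\cap R$, the set $\{M\in\mathcal H:ij\in M\}$ is contained in $F_{N\cup\{ij\},\,P\setminus\{i,j\}}$, an admissible choice because $P\cap V(N)=\emptyset$. By maximality its size is at most $\frac{\kappa^2}K|\mathcal H|$. For $M\in\mathcal H$ we have $P\subseteq V(M\setminus N)$, so $P$ has at most $l$ vertices on each side, and there are at most $l^2$ such pairs. As $l^2\kappa^2/K=l^2/(2k^2)\le\frac12$, the set $\mathcal H'$ of those $M\in\mathcal H$ having no edge with both endpoints in $P$ satisfies $|\mathcal H'|\ge\frac12|\mathcal H|>0$.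

**Step 3: spreadness of the remaining vertices.** For $M\in\mathcal H'$ let $U(M)=V(M)\setminus(V(N)\cup P)$. All these sets have the same size $u=2(l-|N|)-|P|\le2k$. Every edge of $M\setminus N$ avoids $V(N)$ and is not contained in $P$, so it has an endpoint in $U(M)$; as $|N|<l$, there is such an edge, and $u\ge1$. For $T\subseteq U\setminus(V(N)\cup P)$, maximality gives
$$|\{M\in\mathcal H':T\subseteq U(M)\}|\le|F_{N,P\cup T}|\le\kappa^{-|T|}|\mathcal H|\le2\kappa^{-|T|}|\mathcal H'|.\tag{4}$$

**Step 4: some $U(M)$ lies in $W$, almost surely.** Apply Lemma 7 to the sets $U(M)$, $M\in\mathcal H'$, with $h=|\mathcal H'|$. Then $\mu=h4^{-u}$. A pair $(M,M')$ with $U(M)\cap U(M')=T\neq\emptyset$ contributes $4^{-2u+|T|}$ to $\bar\Delta$. Replacing "$U(M)\cap U(M')=T$" by the weaker "$T\subseteq U(M')$" and using (4),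
$$\bar\Delta\le\sum_{M\in\mathcal H'}\ \sum_{\emptyset\ne T\subseteq U(M)}4^{-2u+|T|}\cdot2\kappa^{-|T|}h=2h^24^{-2u}\Big[\Big(1+\frac4\kappa\Big)^u-1\Big]\le h^24^{-2u}\,\frac{16u}\kappa .$$
The last step uses $(1+\frac4\kappa)^u-1\le e^z-1\le2z$ for $z=4u/\kappa$, where $z\le8k/\kappa\le1$. So the probability that no $M\in\mathcal H'$ has $U(M)\subseteq W$ is at most $e^{-\kappa/(16u)}\le e^{-\kappa/(32k)}\le\varepsilon$.

**Step 5: contradiction.** If $U(M)\subseteq W$, then every edge of $M\setminus N$ has an endpoint in $W$, so it lies in $G_W$, and $M\subseteq G_W\cup N$. Thus $\Pr[\lceil\mathcal A\rceil(G_W\cup N)=1]\ge1-\varepsilon$. Since $N\in\mathcal M$, closedness gives $N\in\mathcal A$. But $N\subsetneq M$ for every $M\in\mathcal H$, which contradicts the minimality of $M$. $\square$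

### 5.4 Approximators and where they err

Take a monotone circuit with $s$ gates computing $\mathrm{PM}_n$. Attach to each node $g$ a closed family $\mathcal A_g$: to a variable $x_e$ the family $\mathcal A_e$, to the constant $0$ the empty family, to the constant $1$ the family $\mathcal M$ (which contains $\emptyset$), and
$$\mathcal A_{u\vee v}=\mathrm{cl}(\mathcal A_u\cup\mathcal A_v),\qquad\mathcal A_{u\wedge v}=\mathcal A_u\cap\mathcal A_v .$$
Write $\bar g=\lceil\mathcal A_g\rceil$. At input nodes $\bar g=g$. Always $\bar g\ge\bar u\vee\bar v$ at $\vee$-gates and $\bar g\le\bar u\wedge\bar v$ at $\wedge$-gates. Let $\mathcal C$ be the family of the output.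

**Definition (errors).** An $\wedge$-gate $g=u\wedge v$ *errs* on $\sigma$ if $\bar u(\sigma)=\bar v(\sigma)=1$ and $\bar g(\sigma)=0$. An $\vee$-gate $g=u\vee v$ *errs* on $G_W$ if $\bar u(G_W)=\bar v(G_W)=0$ and $\bar g(G_W)=1$.

**Step 1: every wrong output comes from an erring gate.**

(i) *If the circuit accepts $\sigma$ and $\lceil\mathcal C\rceil(\sigma)=0$, some $\wedge$-gate errs on $\sigma$.* Take the first node $g$ in topological order with $g(\sigma)=1$ and $\bar g(\sigma)=0$. It is not an input. If $g=u\vee v$, one input, say $u$, has $u(\sigma)=1$, so $\bar u(\sigma)=1$ by the choice of $g$, and $\bar g(\sigma)=1$, a contradiction. So $g=u\wedge v$ with $u(\sigma)=v(\sigma)=1$, hence $\bar u(\sigma)=\bar v(\sigma)=1$, and $g$ errs.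

(ii) *If the circuit rejects $G_W$ and $\lceil\mathcal C\rceil(G_W)=1$, some $\vee$-gate errs on $G_W$.* Take the first node $g$ with $g(G_W)=0$ and $\bar g(G_W)=1$. It is not an input. If $g=u\wedge v$, one input, say $u$, has $u(G_W)=0$, so $\bar u(G_W)=0$ and $\bar g(G_W)=0$, a contradiction. So $g=u\vee v$ with $u(G_W)=v(G_W)=0$, hence $\bar u(G_W)=\bar v(G_W)=0$, and $g$ errs.

**Step 2: a given $\vee$-gate errs with probability at most $3n^{2k}\varepsilon$ over $W$.** We build the closure one matching at a time. Put $\mathcal A_0=\mathcal A_u\cup\mathcal A_v$, so that $\lceil\mathcal A_0\rceil=\bar u\vee\bar v$. As long as the current family $\mathcal A_\nu$ is not closed, add a matching $M_\nu\in\mathcal M\setminus\mathcal A_\nu$ with $\Pr[\lceil\mathcal A_\nu\rceil(G_W\cup M_\nu)=1]\ge1-\varepsilon$. If $\mathcal A_\nu\subseteq\mathrm{cl}(\mathcal A_0)$, the same probability bound holds for $\mathrm{cl}(\mathcal A_0)$, so $M_\nu\in\mathrm{cl}(\mathcal A_0)$; by induction all families stay inside $\mathrm{cl}(\mathcal A_0)$. The process stops after at most $|\mathcal M|$ additions at a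 closed family, which must be $\mathrm{cl}(\mathcal A_0)$. One addition changes the value on $G_W$ from $0$ to $1$ with probability at most
$$\Pr\big[M_\nu\subseteq G_W,\ \lceil\mathcal A_\nu\rceil(G_W)=0\big]\le\Pr\big[\lceil\mathcal A_\nu\rceil(G_W\cup M_\nu)=0\big]\le\varepsilon,$$
since $G_W\cup M_\nu=G_W$ when $M_\nu\subseteq G_W$. Sum over at most $|\mathcal M|\le3n^{2k}$ additions.

**Step 3: a given $\wedge$-gate errs with probability at most $2\cdot2^{-k}$ over $\sigma$.** Suppose it errs on $\sigma$. Take minimal elements $M$ of $\mathcal A_u$ and $M'$ of $\mathcal A_v$ inside $\sigma$. Then $M\cup M'\subseteq\sigma$ is a matching. If $|M\cup M'|\le k$, upward closedness gives $M\cup M'\in\mathcal A_u\cap\mathcal A_v$, so $\bar g(\sigma)=1$, a contradiction. So $|M|>k/2$ or $|M'|>k/2$. A fixed $l$-edge matching with $l\le k\le n/2$ lies in $\sigma$ with probability $(n-l)!/n!\le(2/n)^l$. By Lemma 8, used for $\mathcal A_u$ and for $\mathcal A_v$, and $K\le n/8$, the gate errs with probability at most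
$$2\sum_{l>k/2}\Big(\frac{2K}n\Big)^l\le2\sum_{l>k/2}4^{-l}\le2\cdot2^{-k};$$
the last sum starts at some $l\ge(k+1)/2$, so it is at most $\frac43\,2^{-(k+1)}\le2^{-k}$.

**Step 4: the output approximator is bad.** There are two cases.

If $\mathcal C$ is the empty family, then $\lceil\mathcal C\rceil$ rejects all $\sigma$, while the circuit accepts them. By (i) and Step 3, $2s\,2^{-k}\ge1$, that is, $s\ge2^{k-1}$.

Otherwise take $M\in\mathcal C$ and a set $X$ consisting of one endpoint of each edge of $M$, so $|X|\le k$. If $X\subseteq W$ and $|W\setminus X|\le n-k-1$, then $M\subseteq G_W$ and $|W|\le n-1$. These two events are independent, as they concern disjoint sets of vertices. The first has probability at least $4^{-k}$. Since $\mathbb E|W\setminus X|\le n/2$ and $k\le n/3$, Markov's inequality gives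
$$\Pr\big[|W\setminus X|\ge n-k\big]\le\frac{n/2}{n-k}\le\frac34 .$$
So with probability at least $\frac14\,4^{-k}$ we have $\lceil\mathcal C\rceil(G_W)=1$ and $|W|\le n-1$, and then the circuit gives $0$. By (ii) and Step 2, $3sn^{2k}\varepsilon\ge\frac14\,4^{-k}$, that is,
$$s\ge\frac{4^{-k}(8n^2)^k}{12\,n^{2k}}=\frac{2^k}{12}.$$
In both cases $s\ge2^k/12$. This proves Theorem 6. $\blacksquare$

## 6. The lower bound for $(\min,+,\max)$ circuits

**Proof of Part 2 of Theorem 1.** Let $\Phi$ be a $(\min,+,\max)$ circuit with $\mathrm{cut}_n\le\Phi\le(1+\frac1{2n})\,\mathrm{cut}_n$ on the inputs $a=b=\mathbf 1$, $x\in\{0,1\}^{n\times n}$; a circuit computing $\mathrm{cut}_n$ is a special case. Substitute the constants $a=b=\mathbf 1$, which does not change the number of gates. If there is no gate, append a dummy gate $\min(y,y)$ to the output $y$. Let $S\ge1$ be the number of gates now. By Fact 4 and the computation after it, $\Phi$ satisfies the hypothesis of Lemma 5, so $\mathrm{PM}_n$ has a monotone Boolean circuit with at most $Cn^4S^5$ gates, for an absolute constant $C$. By Theorem 6, for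 large $n$, $Cn^4S^5\ge2^k/12$, that is,
$$\log_2S\ge\tfrac15\big(k-4\log_2n-\log_2(12C)\big).$$
Here $k=\Theta\big(n^{1/6}/(\log n)^{1/3}\big)$, so $k/\log n\to\infty$ and the right side is at least $k/10$ for large $n$. In particular $S>1$ for large $n$, so no dummy gate had been added, and $S$ is the size of $\Phi$. Hence the size of $\Phi$ is at least $2^{\Omega(n^{1/6}/(\log n)^{1/3})}$. With Section 3 this proves Theorem 1, and with it Corollary 2. $\blacksquare$
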